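# Cohen–Macaulay local rings with $e=h+3$: how small can $\operatorname{depth} gr_{\mathfrak m}(A)$ be?

## One unit of depth for each unit of multiplicity?

Let $(A,\mathfrak m,k)$ be a Cohen–Macaulay local ring of dimension $d$, with multiplicity $e=e(A)$ and embedding codimension $h=\dim_k\mathfrak m/\mathfrak m^2-d$. Its associated graded ring is $gr_{\mathfrak m}(A)=\bigoplus_{n\ge0}\mathfrak m^n/\mathfrak m^{n+1}$, with Hilbert series $HS_A(z)$. It has dimension $d$ too, but need not be Cohen–Macaulay. How much depth can it lose when $e$ is close to $h$? The question comes from the source titled "4th Japan-Vietnam Joint Seminar on Commutative Algebra" (https://me-rossi.github.io/mer/Lectures.Rossi.Japan-Vietnam.pdf):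

*If $e=h+3$, is $\operatorname{depth} gr_{\mathfrak m}(A)\ge d-2$?*

The answer one would guess is **yes**. Let us fix the vocabulary and then see why the guess is tempting.

**Initial forms and depth.** If $a\in\mathfrak m^w\setminus\mathfrak m^{w+1}$, its *initial form* $a^*$ is the class of $a$ in $gr_w=\mathfrak m^w/\mathfrak m^{w+1}$. The ideal $gr_+=\bigoplus_{n\ge1}gr_n$ is the homogeneous maximal ideal ($gr_0=k$), and $\operatorname{depth} gr_{\mathfrak m}(A)$ is the length of a longest regular sequence in $gr_+$. We use the following criterion: *if some nonzero $\xi\in gr_{\mathfrak m}(A)$ is killed by a power of $gr_+$, then the depth is $0$.* Indeed, a regular element $q\in gr_+$ would have all its powers regular, but $q^L\xi=0$ for large $L$.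

**Reductions, multiplicity, type.** An ideal $J\subset\mathfrak m$ is a *reduction* of $\mathfrak m$ if $\mathfrak m^w=J\mathfrak m^{w-1}$ for $w\gg0$. If $A$ is Cohen–Macaulay and $J=(x_1,\dots,x_d)$ is a parameter ideal that is a reduction of $\mathfrak m$, then $e(A)=\lambda(A/J)$. The *type* $\tau$ of $A$ is the dimension of the socle of $A/J$, for any parameter ideal $J$. A local ring that is finite and free over $P=k[[x_1,\dots,x_d]]$ is Cohen–Macaulay of dimension $d$, because $x_1,\dots,x_d$ is a regular sequence on it.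

If, moreover, the $x_i$ are linearly independent modulo $\mathfrak m^2$, then $\lambda(\mathfrak m/(\mathfrak m^2+J))=h$, so
$$e=\lambda(A/J)=1+h+\lambda\bigl((\mathfrak m^2+J)/J\bigr).\tag{1}$$
So $e-h-1$ counts the "quadratic" directions of $A/J$, and $e=h+3$ means a budget of two.

**A running example.** Let $D=k[[x,v,s]]/(v^3-xs,\,vs,\,s^2)$. As a module over $P=k[[x]]$ it is free on $1,v,v^2,s$: the table $v\cdot v=v^2$, $v\cdot v^2=xs$, $v^2\cdot v^2=0$, $vs=v^2s=s^2=0$ is associative, since every product of three or more factors $v$ depends only on their number and any product containing $s$ and another basis element $\ne 1$ is $0$. With $J=(x)$ we get $e=\lambda(D/J)=4$, and $J$ is a reduction since $v^4=0$. The embedding dimension is $3$, so $h=2$ and $e=h+2$. Explicitly,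
$$\mathfrak m^2=\langle x^2,\,xv,\,v^2,\,xs\rangle_P,\qquad \mathfrak m^3=\langle x^3,\,x^2v,\,xv^2,\,xs\rangle_P,\qquad \mathfrak m^w=x\,\mathfrak m^{w-1}\ (w\ge4).$$
The product $xs$ would be expected in $\mathfrak m^2$ only, but $xs=v^3\in\mathfrak m^3$: it *jumps*. So $s^*\in gr_1$ is nonzero and is killed by $x^*,v^*,s^*$, and $\operatorname{depth} gr=0=d-1$. The Hilbert function is $1,3,3,4,4,\dots$, so $HS_D(z)=\frac{1+2z+z^3}{1-z}$.

**Testing the guess.** We go through $e-h=1,2,3$.

*$e=h+1$.* Take $J$ as in (1). Then $\mathfrak m^2\subset J$. Since the $x_i$ are independent modulo $\mathfrak m^2$, an element $\sum a_ix_i$ of $\mathfrak m^2$ has all $a_i\in\mathfrak m$, so $\mathfrak m^2=J\mathfrak m$. Hence $J\cap\mathfrak m^w=J\mathfrak m^{w-1}$ for all $w\ge 1$, and by the Valabrega–Valla criterion the depth is $d$.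

*$e=h+2$.* Then $HS_A(z)=\frac{1+hz+z^s}{(1-z)^d}$ with $2\le s\le e-1$, and $\operatorname{depth} gr_{\mathfrak m}(A)\ge d-1$ (Sally's conjecture, proved by Rossi and Valla). The ring $D$ has $s=3$ and attains $d-1$.

*$e=h+3$.* If $A$ is Gorenstein, then $HS_A(z)=\frac{1+hz+z^2+z^3}{(1-z)^d}$ and $gr_{\mathfrak m}(A)$ is Cohen–Macaulay (Sally). If $\tau<h$, then $HS_A(z)=\frac{1+hz+z^t+z^s}{(1-z)^d}$ with $2\le t\le s\le e-1$, and the depth is at least $d-1$ (Rossi and Valla). And $d-2$ occurs: H.S. Wang's two-dimensional Cohen–Macaulay ring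
$$k[[x,y,t,u,v]]/(t^2,\,tu,\,tv,\,uv,\,yt-u^3,\,xt-v^3)$$
has $e=6=h+3$ and $HS_A(z)=\frac{1+3z+3z^3-z^4}{(1-z)^2}$. Its depth can be seen by hand. All relations have order at least $2$, so $t\notin\mathfrak m^2$; but $yt=u^3$ and $xt=v^3$ lie in $\mathfrak m^3$, and $t^2=tu=tv=0$. So $t^*\ne0$ is killed by all of $gr_1$, and the depth is $0=d-2$.

*Low dimension.* For $d\le2$ the inequality $\operatorname{depth}\ge d-2$ is empty.

So the pattern $d,\ d-1,\ d-2$ fits every case so far, and the first place where it can fail is $d=3$ with depth $0$. There it does fail. **The answer is no:** the inequality fails for every $d\ge3$, and no bound $\operatorname{depth} gr_{\mathfrak m}(A)\ge d-c$ with $c$ constant holds.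

**Theorem 1.** *Let $k$ be any field and
$$A=k[[x,y,z,u,v,t_1,t_2,t_3,s,w]]/I ,$$
where $I$ is generated by
$$u^2,\quad v^3-(yt_1+zt_2+xt_3),\quad uv^2-xs,\quad ut_1,\ ut_2,\ ut_3-xw,\ us,\ uw,$$
$$vt_1-ys,\quad vt_2-zw,\quad vt_3,\quad vs-xw,\quad vw,\quad (t_1,t_2,t_3,s,w)^2 .$$
Then $A$ is a Cohen–Macaulay local ring with $d=3$, $h=7$, $e=10=h+3$ and $\operatorname{depth} gr_{\mathfrak m}(A)=0=d-3$. For $d\ge3$, the ring $A[[X_4,\dots,X_d]]$ has dimension $d$, $e=h+3$ and $\operatorname{depth} gr=d-3$.*

**Theorem 2.** *For all integers $0\le\delta\le d$ there is a Cohen–Macaulay local ring $A$ of dimension $d$ with $e=h+3$ and $\operatorname{depth} gr_{\mathfrak m}(A)=\delta$.*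

Taking $\delta=0$ and $d>c$ in Theorem 2 excludes the bound $d-c$. Since always $0\le\operatorname{depth} gr_{\mathfrak m}(A)\le d$, the possible depths in dimension $d$, for $e=h+3$, are exactly $0,1,\dots,d$.

## Three cubes of linear elements cost $e=h+4$

The sensible first attempt at $d=3$ imitates Wang's ring: one element $t$ all of whose multiples $x_1t,x_2t,x_3t$ are cubes. Put
$$A'=k[[x_1,x_2,x_3,u_1,u_2,u_3,t]]/\bigl(t^2,\ tu_i,\ u_iu_j\ (i\ne j),\ u_i^3-x_it\bigr).$$
This is free over $P=k[[x_1,x_2,x_3]]$ on $1,u_i,u_i^2,t$: the table $u_i\cdot u_i=u_i^2$, $u_i\cdot u_i^2=x_it$, all other products of basis elements $\neq1$ equal to $0$, is associative for the same reason as for $D$. As before $t\notin\mathfrak m^2$, while $x_it=u_i^3\in\mathfrak m^3$ and $tu_i=t^2=0$, so $t^*$ is killed by $gr_1$ and the depth is $0=d-3$. The parameters generate a reduction, as $u_i^4=0$. But $e=8$ and $h=7-3=4$, so $e=h+4$. The quadratic directions $u_1^2,u_2^2,u_3^2$ are three, and (1) allows two.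

With two quadratic directions, a product of linear elements can produce only two new cubes, while in dimension $3$ the three elements $x_1t,x_2t,x_3t$ are independent. So a single $t$ jumping after *one* multiplication by each parameter is out of reach in this style. Two things remain free:

* use not only cubes but long powers: with quadratic directions $uv$ and $v^2$ (and $u^2=0$), each degree $w$ offers the two elements $v^w$ and $uv^{w-1}$;
* ask only that some *power* of the parameters make $t$ jump, not the first multiplication.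

To exploit this we need rings in which the powers $v^w$ and $uv^{w-1}$ can be prescribed. The next section builds them.

## Gluing $P[U,V]/(U^2)$ to a free module

Let $P=k[[x_1,\dots,x_d]]$, $d\ge1$, with maximal ideal $\mathfrak n$, and let $P_i\subset P$ be the space of forms of degree $i$. Let $T$ be a finite-dimensional $k$-vector space and $Y=P\otimes_kT$, a free $P$-module. Elements of $P_c\otimes T$ are called *homogeneous of degree $c$*. For instance, if $s\in T$ then $x_1s$ has degree $1$ and $s$ itself has degree $0$.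

We want a ring $A=P\oplus Pu\oplus Pv\oplus Puv\oplus Pv^2\oplus Y$ in which $Y$ is an ideal, $u^2=0$, $v^3=\theta\in Y$ and $uv^2=\zeta\in Y$. Write $U,V$ for multiplication by $u,v$ on $Y$.

**Data.** Suppose given $P$-endomorphisms $U,V$ of $Y$, a commutative associative $P$-bilinear product on $Y$, and $\theta,\zeta\in Y$ such that

* (D1) $U(T),V(T)\subset P_1\otimes T$; $\theta,\zeta\in P_1\otimes T$; $T\cdot T\subset P_2\otimes T$;
* (D2) $UV=VU$, $U^2=0$, and $V$ is nilpotent;
* (D3) $U(ab)=(Ua)b$ and $V(ab)=(Va)b$ for $a,b\in Y$;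
* (D4) $U\zeta=0$, $U\theta=V\zeta$;
* (D5) $V^3a=\theta a$ and $UV^2a=\zeta a$ for all $a\in Y$.

The identities $UV=VU$, $U^2=0$, (D3), (D4), (D5) just record commutativity and associativity of the ring we want: for example $U\theta=u\cdot v^3=v\cdot uv^2=V\zeta$. The degree conditions (D1) and the nilpotency of $V$ are additional hypotheses: (D1) lets us track orders by degrees, and nilpotency will make $\mathfrak nA$ a reduction of $\mathfrak m$.

**Example.** Let $d=2$, $P=k[[x,y]]$, $T=ks$, $U=V=0$, zero product, $\theta=xs$, $\zeta=ys$. All conditions hold trivially. The ring will be given by $u^2=0$, $v^3=xs$, $uv^2=ys$, $us=vs=s^2=0$, a relative of Wang's ring.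

**Step 1: a large ring.** *This step puts $U,V$ and $Y$ into one commutative ring.* Let $B=P[U,V]/(U^2)$, which is $P$-free on $V^i,UV^i$ $(i\ge0)$. By (D2), $Y$ is a $B$-module, and by (D3) with commutativity its product is $B$-bilinear. Hence $B\oplus Y$ with
$$(b,a)(b',a')=(bb',\ ba'+b'a+aa')$$
is a commutative ring: the $Y$-component of a triple product, in either bracketing, is $bb'a''+bb''a'+b'b''a+b\,a'a''+b'\,aa''+b''\,aa'+aa'a''$.

**Step 2: an ideal that imposes $V^3=\theta$ and $UV^2=\zeta$.** *We must identify $V^3$ with $\theta$ and $UV^2$ with $\zeta$ without creating any relation inside $Y$.* Let $H=(V^3,UV^2)\subset B$; it has $P$-basis $V^i$ $(i\ge3)$, $UV^i$ $(i\ge2)$. Define a $P$-linear map $\psi:H\to Y$ by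
$$\psi(V^i)=V^{i-3}\theta,\qquad\psi(UV^i)=V^{i-2}\zeta.$$
First, $\psi$ is $B$-linear. Compatibility with $V$ is clear. By (D4),
$$U\psi(V^i)=V^{i-3}U\theta=V^{i-2}\zeta=\psi(UV^i),\qquad U\psi(UV^i)=V^{i-2}U\zeta=0=\psi(U\cdot UV^i).$$
Second, $fa=\psi(f)a$ for $f\in H$ and $a\in Y$. By (D5) and (D3),
$$V^ia=V^{i-3}(\theta a)=(V^{i-3}\theta)a,\qquad UV^ia=V^{i-2}(\zeta a)=(V^{i-2}\zeta)a .$$
Put $\mathfrak g=\{(f,-\psi(f)):f\in H\}$. It is closed under addition, and
$$(b,a)(f,-\psi(f))=\bigl(bf,\ -b\psi(f)+fa-\psi(f)a\bigr)=\bigl(bf,-\psi(bf)\bigr)\in\mathfrak g.$$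
So $\mathfrak g$ is an ideal.

**Step 3: the ring $A$.** *We read off its module structure and the powers of $v$.* Put $A=(B\oplus Y)/\mathfrak g$ and let $u,v$ be the images of $U,V$. Since $B=(P\oplus PU\oplus PV\oplus PUV\oplus PV^2)\oplus H$ and $\mathfrak g$ is the graph of $-\psi$ over $H$,
$$A=P\oplus Pu\oplus Pv\oplus Puv\oplus Pv^2\oplus Y\tag{2}$$
as $P$-modules. Moreover $ua=Ua$ and $va=Va$ for $a\in Y$, $u^2=0$, and
$$v^j=V^{j-3}\theta,\qquad uv^{j-1}=V^{j-3}\zeta\qquad(j\ge3).\tag{3}$$
By (D1), $V$ raises degrees by $1$, so both elements in (3) are homogeneous of degree $j-2$. Finally let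
$$N=\sum_{i\ge0}\bigl(P\,V^i\theta+P\,V^i\zeta\bigr)\subset Y.$$

Here is the bookkeeping to keep in mind. A homogeneous element of degree $c$ lies in $\mathfrak n^cY\subset\mathfrak m^{c+1}$. The element $v^j$ has degree $j-2$, so that count puts it in $\mathfrak m^{j-1}$, yet it lies in $\mathfrak m^j$. Thus $N$ consists of elements that gain one order, and we look for an element outside $N$ that enters $N$ after multiplication by a power of $\mathfrak n$.

## Powers of $\mathfrak m$ and a criterion for depth zero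

In powers of $\mathfrak n$ we read $\mathfrak n^0=P$.

**Lemma 3.** *(a) $A$ is a Cohen–Macaulay local ring of dimension $d$ with maximal ideal $\mathfrak m=\mathfrak n\oplus Pu\oplus Pv\oplus Puv\oplus Pv^2\oplus Y$; $h=2+\dim_kT$, $e=5+\dim_kT=h+3$, and $A$ has type $h$.*

*(b) For $w\ge2$: $\mathfrak m^w=\mathfrak n^w\oplus\mathfrak n^{w-1}u\oplus\mathfrak n^{w-1}v\oplus\mathfrak n^{w-2}uv\oplus\mathfrak n^{w-2}v^2\oplus Y_w$, where*
$$Y_w=\mathfrak n^{w-1}Y+\sum_{j=3}^w\mathfrak n^{w-j}\bigl(PV^{j-3}\theta+PV^{j-3}\zeta\bigr).$$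

*(c) If there is a homogeneous $\varepsilon\in Y$ with $\varepsilon\notin N$ and $\mathfrak n^K\varepsilon\subset N$ for some $K$, then $\operatorname{depth} gr_{\mathfrak m}(A)=0$.*

**Step 1: a recursion for $\mathfrak m^w$.** *It shows that the only new elements in degree $w$ are $v^w$ and $uv^{w-1}$.* The ring map $B\oplus Y\to k$ killing $\mathfrak n,U,V,Y$ kills $\mathfrak g$, so it induces $A\to k$, with kernel the $\mathfrak m$ of (a); thus $\mathfrak m$ is a maximal ideal. Put $\mathfrak m'=Puv+Pv^2+Y$. We claim $\mathfrak m'\mathfrak m\subset\mathfrak n\mathfrak m$. Products with a factor in $\mathfrak n$ are clear. Next, $uv\cdot u=0$ and $(uv)^2=0$, while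
$$uv^2=\zeta,\qquad v^3=\theta,\qquad uv^3=V\zeta,\qquad v^4=V\theta$$
lie in $\mathfrak nY$ by (D1); these are the remaining products among $u,v,uv,v^2$ with at least one factor $uv$ or $v^2$. Finally $UY$, $VY$, $YY\subset\mathfrak nY$ by (D1), hence also $uvY,v^2Y\subset\mathfrak nY$.

Expand a product of $w\ge2$ elements of $\mathfrak m=\mathfrak n+Pu+Pv+\mathfrak m'$. A term with a factor in $\mathfrak n$ lies in $\mathfrak n\mathfrak m^{w-1}$. A term with a factor in $\mathfrak m'$ also does: multiply that factor by one of the others to land in $\mathfrak n\mathfrak m$, leaving $w-2$ factors in $\mathfrak m$. The remaining terms are $P$-multiples of $u^av^{w-a}$, which vanish for $a\ge2$. Hence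
$$\mathfrak m^w=\mathfrak n\mathfrak m^{w-1}+Pv^w+Puv^{w-1}\qquad(w\ge2).\tag{4}$$

**Step 2: proof of (b).** *We unroll the recursion.* Iterating (4),
$$\mathfrak m^w=\mathfrak n^{w-1}\mathfrak m+\sum_{j=2}^w\mathfrak n^{w-j}\bigl(Pv^j+Puv^{j-1}\bigr).$$
The first summand is $\mathfrak n^w\oplus\mathfrak n^{w-1}u\oplus\mathfrak n^{w-1}v\oplus\mathfrak n^{w-1}uv\oplus\mathfrak n^{w-1}v^2\oplus\mathfrak n^{w-1}Y$. The term $j=2$ enlarges the coefficients of $v^2$ and $uv$ to $\mathfrak n^{w-2}$. The terms $j\ge3$ lie in $Y$ and are given by (3). This is (b).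

**Step 3: proof of (a).** *We read off all invariants from the $P$-basis.* Since $V$ is nilpotent, $v^w=uv^{w-1}=0$ for $w\gg0$ by (3), so (4) gives $\mathfrak m^w=\mathfrak n\mathfrak m^{w-1}$ for $w\gg0$. In particular $\mathfrak m^w\subset\mathfrak nA$ for such $w$. The ring $A$ is finite over the local ring $P$, so it is Noetherian and each of its maximal ideals contains $\mathfrak nA\supset\mathfrak m^w$, hence equals $\mathfrak m$. So $A$ is local. By (2) it is $P$-free, hence Cohen–Macaulay of dimension $d$. The parameter ideal $J=\mathfrak nA$ is a reduction of $\mathfrak m$, so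
$$e=\lambda(A/J)=\operatorname{rank}_PA=5+\dim_kT .$$
By (b) with $w=2$, where $Y_2=\mathfrak nY$, the space $\mathfrak m/\mathfrak m^2$ has a basis consisting of the classes of $x_1,\dots,x_d$, $u$, $v$ and a basis of $T$, so $h=2+\dim_kT$ and $e=h+3$.

For the type, $A/J$ has $k$-basis $1,u,v,uv,v^2$ and a basis of $T$. The elements $uv,v^2$ and $T$ are in the socle, because $\mathfrak m'\mathfrak m\subset\mathfrak n\mathfrak m\subset J$. A socle element is not a unit, so modulo these it is $\alpha u+\beta v$ with $\alpha,\beta\in k$; and $(\alpha u+\beta v)v=\alpha uv+\beta v^2\ne0$ unless $\alpha=\beta=0$. So the socle has dimension $2+\dim_kT=h$.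

**Step 4: $\varepsilon$ has an initial form of the expected degree.** *We start (c) by showing that $\varepsilon$ itself does not jump.* Let $c=\deg\varepsilon$. Since $V$ is nilpotent, $N$ is generated by finitely many homogeneous elements $\eta_i$. If $\nu=\sum g_i\eta_i\in N$, the degree $c$ component of $\nu$ is $\sum_i(g_i)_{c-\deg\eta_i}\eta_i\in N$, where $(g)_r$ is the degree $r$ part of $g$. So homogeneous components of elements of $N$ lie in $N$.

We have $\varepsilon\in\mathfrak n^cY\subset\mathfrak m^{c+1}$. If $\varepsilon\in\mathfrak m^{c+2}$, then by (b) $\varepsilon\in Y_{c+2}\subset\mathfrak n^{c+1}Y+N$. Taking components of degree $c$ removes the part in $\mathfrak n^{c+1}Y$ and gives $\varepsilon\in N$, a contradiction. So $\varepsilon^*\in gr_{c+1}$ is defined and nonzero.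

**Step 5: a power of $gr_+$ kills $\varepsilon^*$.** *Entering $N$ means gaining one order.* Let $f$ be a monomial of degree $K$ in the $x_i$. Then $f\varepsilon\in N$ is homogeneous of degree $c+K$. Taking the component of degree $c+K$ in an expression of $f\varepsilon$ by the generators (3), which have degree $j-2$, we get
$$f\varepsilon=\sum_{j\ge3}\bigl(f_jv^j+f_j'uv^{j-1}\bigr)$$
with forms $f_j,f'_j$ of degree $c+K+2-j$ (zero if this is negative). Every term lies in $\mathfrak m^{c+K+2}$. Let $J^*\subset gr_1$ be the span of the classes of $x_1,\dots,x_d$, and $(J^*)^K$ the span of the products of $K$ elements of $J^*$. We have shown $(J^*)^K\varepsilon^*=0$, because $f\varepsilon$ vanishes in $gr_{c+K+1}$.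

By Step 3 there is $w_1$ with $gr_w=J^*gr_{w-1}$ for $w\ge w_1$. Applying this $K$ times, $gr_w\subset(J^*)^Kgr_{w-K}$ for $w\ge w_1+K$, so $gr_w\varepsilon^*=0$ for these $w$. Hence $(gr_+)^{w_1+K}\varepsilon^*=0$ with $\varepsilon^*\neq0$, and the depth is $0$. $\square$

**Example, continued.** For $T=ks$, $\theta=xs$, $\zeta=ys$ we have $N=(x,y)s$, and $\varepsilon=s$ satisfies the hypothesis of (c). So the depth is $0$ with $d=2$, $h=3$, $e=6$. The same idea cannot reach $d=3$: if $\varepsilon\in T$ is nonzero and $\mathfrak n\varepsilon\subset N$, then the $d$ independent elements $x_i\varepsilon$ lie in the degree $1$ part of $N$, which is spanned by $\theta$ and $\zeta$, so $d\le2$. This is the obstruction of the three cubes again. To pass it, $\varepsilon$ must use the higher elements $V^i\theta,V^i\zeta$.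

## Dimension three: powers up to $v^5$ suffice

Take the zero product on $Y$; then (D5) reads $V^3=0$ and $UV^2=0$. Let $P=k[[x,y,z]]$. Here is how to find the data. Start with $\zeta=xs$ and $Vs=xw$, so that $V\zeta=x^2w$. With $\varepsilon=xw$ this says $x\varepsilon=V\zeta\in N$. For $y$, use a chain $t_1\mapsto ys\mapsto xyw$: with a summand $yt_1$ in $\theta$, the element $V^2\theta$ contains $xy^2w=y^2\varepsilon$. For $z$, use $t_2\mapsto zw$ and a summand $zt_2$ in $\theta$, so that $V\theta=y^2s+z^2w$. The unwanted term $y^2s$ becomes harmless after multiplication by $x$, because $xs=\zeta\in N$. The last condition to arrange is $U\theta=V\zeta=x^2w$, and a third element $t_3$ with $Ut_3=xw$ and a summand $xt_3$ in $\theta$ does it.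

**Step 1: the data.** *We record it and check (D1)–(D5).* Let $T=\langle t_1,t_2,t_3,s,w\rangle$ and
$$V:\ t_1\mapsto ys,\ \ t_2\mapsto zw,\ \ t_3\mapsto0,\ \ s\mapsto xw,\ \ w\mapsto0;\qquad U:\ t_3\mapsto xw,\ \ t_1,t_2,s,w\mapsto0;$$
$$\theta=yt_1+zt_2+xt_3,\qquad\zeta=xs.$$
(D1) and (D3) are clear. $UV=0$, since $V(Y)\subset Ps+Pw$ and $Us=Uw=0$. $VU=0$, since $U(Y)\subset Pw$ and $Vw=0$. $U^2=0$, since $Uw=0$. The map $V^2$ sends $t_1\mapsto xyw$ and the other basis elements to $0$, so $V^3=0$ and $UV^2=0$. This gives (D2) and (D5). For (D4): $U\zeta=xUs=0$ and $U\theta=x\cdot xw=x^2w=x\,Vs=V\zeta$.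

Lemma 3 gives a Cohen–Macaulay local ring of dimension $3$ with $h=2+5=7$ and $e=10$.

**Step 2: it is the ring of Theorem 1.** *We compare the presentation with the construction.* Call the constructed ring $A_0$ and let $R$ be the power series ring of Theorem 1 modulo $I$. Every generator of $I$ is a relation in $A_0$. The ring $A_0$ is complete, being finite over $P$, and the images of the variables lie in its maximal ideal, so there is a ring map $R\to A_0$; it is surjective by (2). Modulo $(x,y,z)$ the relations of $R$ become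
$$u^2,\ v^3,\ uv^2,\qquad u\cdot(t_i,s,w),\qquad v\cdot(t_i,s,w),\qquad(t_1,t_2,t_3,s,w)^2,$$
so $R/(x,y,z)R$ is spanned over $k$ by the ten elements $1,u,v,uv,v^2,t_1,t_2,t_3,s,w$. As $R$ is a complete Noetherian local ring, it is separated in the $(x,y,z)$-adic topology, and $P$ is complete; so these ten elements generate $R$ as a $P$-module. In the composite $P^{10}\to R\to A_0$ the first map is onto, and the composite is an isomorphism because $A_0$ is $P$-free on the same ten elements. Hence $R\to A_0$ is injective too, and $R\cong A_0$.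

**Step 3: depth zero.** *We apply Lemma 3(c).* By (3),
$$v^3=\theta,\quad uv^2=xs,\quad v^4=y^2s+z^2w,\quad uv^3=x^2w,\quad v^5=xy^2w,\quad v^6=uv^4=0.$$
Let $\varepsilon=xw$, homogeneous of degree $1$. The degree $1$ part of $N$ is $k\theta+k\,xs$, which does not contain $xw$; so $\varepsilon\notin N$. On the other hand
$$x\varepsilon=uv^3\in N,\qquad y^2\varepsilon=v^5\in N,\qquad z^2\varepsilon=xz^2w=x\,v^4-y^2\,(uv^2)\in N .$$
A monomial of degree $3$ in $x,y,z$ is divisible by $x$, $y^2$ or $z^2$, so $\mathfrak n^3\varepsilon\subset N$, and $\operatorname{depth} gr_{\mathfrak m}(A)=0=d-3$. In terms of orders: $\varepsilon\in\mathfrak m^2\setminus\mathfrak m^3$, while $x\varepsilon\in\mathfrak m^4$ and $y^2\varepsilon,z^2\varepsilon\in\mathfrak m^5$, each one order more than expected.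

**Step 4: adjoining variables.** *We pass to all $d\ge3$.* Let $A$ be any local ring as above and $A[[X]]$ with maximal ideal $\mathfrak M=(\mathfrak m,X)$. Then $\mathfrak M^n$ consists of the series $\sum a_iX^i$ with $a_i\in\mathfrak m^{n-i}$ (where $\mathfrak m^r=A$ for $r\le0$), so $gr(A[[X]])=gr(A)[X]$. The Hilbert series is multiplied by $1/(1-z)$, so $e$ is unchanged. The embedding dimension and $d$ both rise by one, so $h$ is unchanged. $A[[X]]$ is Cohen–Macaulay. Finally $X$ is regular on $gr(A)[X]$ with quotient $gr(A)$, so $\operatorname{depth} gr$ rises by one. Repeating this $d-3$ times proves the last sentence of Theorem 1. $\square$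

Thus the inequality $\operatorname{depth} gr_{\mathfrak m}(A)\ge d-2$ fails in every dimension $d\ge3$.

## Long chains with branches

For Theorem 2 we may adjoin variables as in Step 4 above. So it suffices to find, for each $d\ge0$, a Cohen–Macaulay local ring of dimension $d$ with $e=h+3$ and $\operatorname{depth} gr=0$; a pair $(\delta,d)$ is then obtained from dimension $d-\delta$ by adjoining $\delta$ variables. For $d=0$ take $k[u]/(u^4)$, with $h=1$ and $e=4$. From now on $d\ge1$.

**The plan.** Let $\zeta=xs_0$ and $Vs_i=xs_{i+1}$, so that $V^i\zeta=x^{i+1}s_i$ for $i\le n$. The element $x^ns_n$ enters $N$ when multiplied by $x$. To make forms in the other variables $\mathbf y$ also multiply it into $N$, let $\theta$ start many chains, each moved by its own linear form $\ell$ in $\mathbf y$: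
$$\ell t_1\mapsto\ell^2t_2\mapsto\cdots\mapsto\ell^nt_n\mapsto\ell^{n+1}s_p .$$
Then $V^n\theta$ contains $\sum\ell^{n+1}s_p$, and sums of powers of linear forms are arbitrary forms. A further chain $t'_i$ with $Ut'_i=xs_i$ arranges $U\theta=V\zeta$.

**Why there must be a product, and what it is.** If the chains are long then $V^3\ne0$, and (D5) forbids the zero product. Suppose we want different chains to multiply to zero, and $t\cdot s=0$ for $t$ in an $\ell$-chain. Then (D3) and (D5) determine the rest. On an $\ell$-chain, $V^{i-1}\theta$ has component $\ell^it_i$, so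
$$\ell^i\,t_it_k=(V^{i-1}\theta)\,t_k=V^{i-1}(\theta t_k)=V^{i+2}t_k .$$
So $t_it_k$ is what lies $i+2$ steps after $t_k$, divided by $\ell^i$. Landing on $t_m$ gives $\ell^{i+2}t_m/\ell^i=\ell^2t_m$; on $s_p$ it gives $\ell^2s_p$; on $s_{p+1}$ it gives $\ell xs_{p+1}$; on $s_{p+2}$ it gives $x^2s_{p+2}$. The next landing, on $s_{p+3}$, would give $x^3s_{p+3}/\ell$, which does not exist in $Y$. For $n\geq 2$ it does occur, for $t_nt_2$. So we need $s_{p+3}=0$, that is, $p\ge n-2$. This is why only three landing points $n-2,n-1,n$ are allowed. Similarly $x^at'_as_b=V^{a-1}(\theta s_b)=V^{a+2}s_b$ gives $t'_as_b=x^2s_{a+b+2}$.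

**Data.** Let $k$ be algebraically closed of characteristic $0$, $P=k[[x,\mathbf y]]$ with $\mathbf y$ a set of $d-1$ variables, and $n\ge2$. Choose finitely many *branches* $j$, each consisting of a nonzero linear form $\ell_j$ in $\mathbf y$ and an integer $p_j\in\{n-2,n-1,n\}$. Let $T$ have basis
$$t'_1,\dots,t'_n,\quad s_0,\dots,s_n,\quad t^{(j)}_1,\dots,t^{(j)}_n\ (\text{each branch }j),$$
and put $t'_i=s_i=0$ for $i>n$. Write $G_j=\bigoplus_iPt^{(j)}_i$. Define
$$Vt'_i=xt'_{i+1},\quad Vs_i=xs_{i+1},\quad Vt^{(j)}_i=\ell_jt^{(j)}_{i+1}\ (i<n),\quad Vt^{(j)}_n=\ell_js_{p_j};$$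
$$Ut'_i=xs_i,\quad Us_i=0,\quad Ut^{(j)}_i=0;\qquad\theta=xt'_1+\sum_j\ell_jt^{(j)}_1,\quad\zeta=xs_0 .$$
The products are
$$t'_at'_b=x^2t'_{a+b+2},\qquad t'_as_b=x^2s_{a+b+2},\qquad t^{(j)}_it^{(j)}_k=e^{(j)}_{i+k+2},\tag{5}$$
and all other products of basis elements ($ss$, $s\,t^{(j)}$, $t't^{(j)}$, and $t^{(j)}t^{(j')}$ with $j\ne j'$) are $0$. Here, with $\ell=\ell_j$, $p=p_j$, $t_m=t^{(j)}_m$ and $e_m=e_m^{(j)}$,
$$e_m=\ell^2t_m\ (m\le n),\quad e_{n+1}=\ell^2s_p,\quad e_{n+2}=\ell xs_{p+1},\quad e_{n+3}=x^2s_{p+2},\quad e_m=0\ (m\ge n+4).$$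

**Smallest instance.** For $d=1$, $n=2$, no branches: $T=\langle t_1',t_2',s_0,s_1,s_2\rangle$, and all products in (5) vanish because the indices exceed $2$. We have $s_0\mapsto xs_1\mapsto x^2s_2\mapsto0$ under $V$. The element $\varepsilon=x^2s_2$ satisfies $x\varepsilon=V^2\zeta=uv^4\in N$.

## Checking (D1)–(D5) for the branched data

Everything rests on four facts. Note that $s_i=0$ for $i\ge p_j+3$, since $p_j\ge n-2$.

* (F1) $Ve_m=\ell e_{m+1}$ and $Ue_m=0$.
* (F2) $t'_ae_m=0$.
* (F3) $e^{(j)}_ms_b=0$, and $e^{(j)}_mt^{(j')}_l=0$ for $j'\ne j$.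
* (F4) $e_mt_l=\ell^2e_{m+l+2}$ on the same branch.

For (F1): $V(\ell^2t_m)=\ell^3t_{m+1}$ for $m<n$; $V(\ell^2t_n)=\ell^3s_p$; $V(\ell^2s_p)=\ell^2xs_{p+1}$; $V(\ell xs_{p+1})=\ell x^2s_{p+2}$; $V(x^2s_{p+2})=x^3s_{p+3}=0$. These are $\ell e_{m+1}$ in each case. $U$ kills $G_j$ and all $s_i$. For (F2): if $m\le n$ use $t't^{(j)}=0$; otherwise $e_m$ is a multiple of some $s_b$ with $b\ge p$ (or $0$), and $t'_as_b=x^2s_{a+b+2}=0$ as $a+b+2\ge p+3$. For (F3): $e_m^{(j)}$ is a combination of $t^{(j)}$'s and $s$'s, and $t^{(j)}s$, $ss$, $t^{(j)}t^{(j')}$, $s\,t^{(j')}$ are all $0$. For (F4): if $m\le n$ it is the definition of $t_mt_l$. If $m\ge n+1$, the left side is $0$ since $s\,t^{(j)}=0$, and the right side is $0$ since $m+l+2\ge n+4$.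

**Step 1: associativity.** *The product is commutative, so we show that for every triple of basis elements all bracketings agree.* Triples from the $t'$ and $s$: with no $s$ every bracketing is $x^4t'_{a+b+c+4}$; with exactly one $s$ it is $x^4s_{a+b+c+4}$ (if an intermediate index exceeds $n$, so does the final one); with two or more $s$ it is $0$. Triples in one $G_j$: every bracketing is $\ell^2e_{i+k+l+4}$ by (F4). Now take triples containing $g\in G_j$ and a basis element $c\notin G_j$. First, $gc=0$. Next, if $g'\in G_j$ is a basis element, $(gg')c=0$ by (F2) and (F3). Finally, if $c,c'\notin G_j$, then $cc'$ lies in the span of the $t'$, the $s$ and the $G_{j'}$ with $j'\ne j$, so $g(cc')=0$. Hence every bracketing of such a triple is $0$.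

**Step 2: (D3) for $V$.** *We check $V(ab)=(Va)b$ for all ordered pairs of basis elements.* On the $t'$ and $s$:
$$V(t'_at'_b)=x^3t'_{a+b+3}=(Vt'_a)t'_b,\qquad V(t'_as_b)=x^3s_{a+b+3}=(Vt'_a)s_b=t'_a(Vs_b),$$
and for two $s$ everything is $0$. On one branch, $V(t_it_k)=\ell e_{i+k+3}$ by (F1). If $i<n$ this is $\ell t_{i+1}t_k=(Vt_i)t_k$. If $i=n$, then $(Vt_n)t_k=\ell s_pt_k=0$ and $\ell e_{n+k+3}=0$ as $k\ge1$. Now let $a\in G_j$ and $b\notin G_j$ be basis elements, so $ab=0$. Then $(Va)b=0$, because $Va\in G_j+Ps_p$, $G_jb=0$ and $s_pb=0$; the last is clear unless $b=t'_i$, when $s_pt'_i=x^2s_{p+i+2}=0$. And $(Vb)a=0$, because $Vb$ lies in the span of the $t'$, the $s$ and the $G_{j'}$ with $j'\ne j$.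

**Step 3: (D3) for $U$.** *Only products of two $t'$ matter.* We have $U(t'_at'_b)=x^3s_{a+b+2}=(Ut'_a)t'_b$. In all remaining cases both sides are $0$: products involving an $s$ or a $t^{(j)}$ lie in the span of the $s$ and the $G_j$, which $U$ kills; and $Ut'_a=xs_a$ annihilates the $s$ and the $G_j$.

**Step 4: (D1), (D2), (D4).** *These are read off the tables.* (D1) is clear. $UVt'_i=x^2s_{i+1}=VUt'_i$; on the $s$ and the $G_j$ both $UV$ and $VU$ vanish; $U^2=0$. $V^n$ kills the $t'_i$ and maps each $G_j$ into the span of the $s_i$, and $V^{n+1}$ kills the $s_i$; so $V$ is nilpotent. Finally $U\zeta=0$ and $U\theta=x\cdot xs_1=V\zeta$.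

**Step 5: (D5).** *This is the condition the product was designed for.* First $\theta t'_k=xt'_1t'_k=x^3t'_{k+3}=V^3t'_k$ and $\theta s_k=xt'_1s_k=x^3s_{k+3}=V^3s_k$. On a branch, $\theta t_k=\ell t_1t_k=\ell e_{k+3}$, while
$$V^3t_k=\ell^3t_{k+3},\quad\ell^3s_p,\quad\ell^2xs_{p+1},\quad\ell x^2s_{p+2}$$
for $k\le n-3$, $k=n-2$, $k=n-1$, $k=n$ respectively, which is $\ell e_{k+3}$ in each case. For the second identity, $UV^2t'_k=x^3s_{k+2}=xs_0t'_k=\zeta t'_k$; and on the $s$ and the $t^{(j)}$ both $UV^2$ and multiplication by $\zeta$ are $0$.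

So the gluing construction applies and yields a ring $A$ of dimension $d$ with $e=h+3$.

## The multipliers of $x^ns_n$ into $N$

**Step 1: generators of $N$.** *We compute the orbits of $\theta$ and $\zeta$ under $V$.* Let $\alpha,\beta,\gamma$ be the sums of $\ell_j^{n+1}$ over the branches with $p_j=n-2$, $n-1$, $n$ respectively. Then
$$V^i\zeta=x^{i+1}s_i\ (0\le i\le n),\qquad V^{n+1}\zeta=0,\qquad V^i\theta=x^{i+1}t'_{i+1}+\sum_j\ell_j^{i+1}t^{(j)}_{i+1}\ (0\le i<n),$$
$$\eta:=V^n\theta=\alpha s_{n-2}+\beta s_{n-1}+\gamma s_n,\quad V\eta=x(\alpha s_{n-1}+\beta s_n),\quad V^2\eta=x^2\alpha s_n,\quad V^3\eta=0 .$$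
In an element $\sum_{i<n}c_iV^i\theta+(\text{terms in the }s)$ of $N$ the coefficient of $t'_{i+1}$ is $c_ix^{i+1}$. If the element lies in $\bigoplus_iPs_i$, all these $c_i$ vanish. Hence
$$N\cap\bigoplus_iPs_i=P\eta+PV\eta+PV^2\eta+\sum_{i=0}^nPx^{i+1}s_i.\tag{6}$$

**Claim 4.** *If $\alpha\ne0$, or if $\alpha=\beta=\gamma=0$, then $\{g\in P:\ g\,x^ns_n\in N\}=(x,\alpha,\beta,\gamma)$.*

**Step 2: the inclusion $\supseteq$.** *Four explicit identities.*
$$x\cdot x^ns_n=V^n\zeta,\qquad\alpha\cdot x^ns_n=x^{n-2}V^2\eta,$$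
$$\beta\cdot x^ns_n=x^{n-1}V\eta-\alpha V^{n-1}\zeta,\qquad\gamma\cdot x^ns_n=x^n\eta-x\alpha V^{n-2}\zeta-\beta V^{n-1}\zeta .$$
In the third, $x^{n-1}V\eta=x^n\alpha s_{n-1}+x^n\beta s_n$ and $V^{n-1}\zeta=x^ns_{n-1}$. In the fourth, also $xV^{n-2}\zeta=x^ns_{n-2}$.

**Step 3: the inclusion $\subseteq$.** *We compare coefficients and strip off powers of $x$.* If $\alpha=\beta=\gamma=0$, then $\eta=0$, and (6) gives $gx^n\in x^{n+1}P$, so $g\in(x)$. Now let $\alpha\ne0$. As $\alpha$ is a form in $\mathbf y$, $x\nmid\alpha$. By (6) write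
$$gx^ns_n=c_0\eta+c_1V\eta+c_2V^2\eta+\sum_id_ix^{i+1}s_i .$$
The coefficients of $s_{n-2},s_{n-1},s_n$ give
$$c_0\alpha\in x^{n-1}P,\qquad c_0\beta+xc_1\alpha\in x^nP,\qquad gx^n=c_0\gamma+xc_1\beta+x^2c_2\alpha+d_nx^{n+1}.$$
Since $x$ is prime and $x\nmid\alpha$, the first gives $c_0=x^{n-1}c$. The second then gives $xc_1\alpha\in x^{n-1}P$, so $c_1=x^{n-2}c'$. The third then gives $x^2c_2\alpha\in x^{n-1}P$, so $x^2c_2=x^{n-1}c''$ (automatic for $n\le3$). Dividing the third equation by $x^{n-1}$,
$$gx=c\gamma+c'\beta+c''\alpha+d_nx^2.$$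
Write $c=\bar c+xc_*$ with $\bar c\in k[[\mathbf y]]$, and similarly $c',c''$. Since $\alpha,\beta,\gamma\in k[[\mathbf y]]$, the part free of $x$ gives $\bar c\gamma+\bar c'\beta+\bar c''\alpha=0$. Dividing the rest by $x$,
$$g=c_*\gamma+c'_*\beta+c''_*\alpha+d_nx\in(x,\alpha,\beta,\gamma).\qquad\square$$

## Three forms in arbitrarily many variables

**Prescribing $\alpha,\beta,\gamma$.** Put $M=n+1\ge3$. Every form of degree $M$ over $k$ is a sum of $M$-th powers of linear forms: by the polarization identity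
$$M!\,z_1\cdots z_M=\sum_{S\subset\{1,\dots,M\}}(-1)^{M-|S|}\Bigl(\sum_{i\in S}z_i\Bigr)^M,$$
in which linear forms may be substituted for the $z_i$, every monomial is a combination of such powers, and scalars can be absorbed since $k$ is algebraically closed of characteristic $0$. So $\alpha,\beta,\gamma$ can be prescribed as arbitrary forms of degree $M$ in $\mathbf y$; zero summands are dropped, and a zero form means no branches.

Put $\mathfrak a=(x,\alpha,\beta,\gamma)$. By Claim 4 and Lemma 3(c) with $\varepsilon=g\,x^ns_n$, we need a form $g\in P$ with $g\notin\mathfrak a$ and $\mathfrak n^Kg\subset\mathfrak a$ for some $K$. The simple way is to make $\mathfrak a$ itself $\mathfrak n$-primary and take $g=1$. By Krull's height theorem this stops at $d=4$, because $\mathfrak a$ has four generators. Beyond that, $\mathfrak a$ cannot be $\mathfrak n$-primary, but $P/\mathfrak a$ can still contain a nonzero element killed by a power of $\mathfrak n$. In five variables $x,y_1,y_2,z_0,z_1$, with $M=3$, take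
$$\mathfrak a=(x,\ y_1^3,\ y_2^3,\ z_0^2y_2+z_1^2y_1),\qquad g=y_1^2y_2^2 .$$
Then $x,y_1,y_2$ multiply $g$ into $\mathfrak a$. Also $y_1^2y_2\gamma=z_0^2g+z_1^2y_1^3y_2$ shows $z_0^2g\in\mathfrak a$, and $y_1y_2^2\gamma=z_1^2g+z_0^2y_1y_2^3$ shows $z_1^2g\in\mathfrak a$. One form $\gamma$ controls both $z$'s, because after multiplication by suitable monomials all its terms but one fall into $(y_1^3,y_2^3)$.

**Step 1: the choice.** *We list $\alpha,\beta,\gamma$ and $g$ in each dimension.*

* $d=1$: no branches, $\mathfrak a=(x)$, $g=1$.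
* $d=2$, $\mathbf y=\{y_1\}$: $\alpha=y_1^M$, $\beta=\gamma=0$, $g=1$.
* $d=3$, $\mathbf y=\{y_1,y_2\}$: $\alpha=y_1^M$, $\beta=y_2^M$, $\gamma=0$, $g=1$.
* $d\ge4$, $\mathbf y=\{y_1,y_2,z_0,\dots,z_{d-4}\}$: $M\ge\max(3,d-3)$ and
$$\alpha=y_1^M,\qquad\beta=y_2^M,\qquad\gamma=\sum_{i=0}^{d-4}z_i^{M-d+4}y_1^iy_2^{d-4-i},\qquad g=(y_1y_2)^{M-1}.$$

In each case $\alpha\ne0$ or $\alpha=\beta=\gamma=0$, so Claim 4 applies. For $d\ge4$ each term of $\gamma$ has degree $M$, and $M-d+4\ge1$.

**Step 2: a power of $\mathfrak n$ multiplies $g$ into $\mathfrak a$, and $g\notin\mathfrak a$.** *For $d\le3$ this holds because $\mathfrak a$ is $\mathfrak n$-primary and proper.* Let $d\ge4$. Clearly $xg,y_1g,y_2g\in\mathfrak a$. For $0\le i\le d-4$ the exponents in $y_1^{M-1-i}y_2^{M-1-(d-4)+i}$ are nonnegative because $M-1\ge d-4$, and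
$$y_1^{M-1-i}y_2^{M-1-(d-4)+i}\,\gamma=z_i^{M-d+4}g+\sum_{i'\ne i}z_{i'}^{M-d+4}y_1^{M-1+i'-i}y_2^{M-1+i-i'} .$$
A term with $i'>i$ lies in $(y_1^M)$ and a term with $i'<i$ lies in $(y_2^M)$. So $z_i^{M-d+4}g\in\mathfrak a$ for every $i$. Thus a power of each variable multiplies $g$ into $\mathfrak a$, hence so does $\mathfrak n^K$ for some $K$.

To see $g\notin\mathfrak a$, set $x=z_0=\dots=z_{d-4}=0$. Since $M-d+4\ge1$, this sends $\gamma$ to $0$ and $\mathfrak a$ to $(y_1^M,y_2^M)$, which does not contain $(y_1y_2)^{M-1}$.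

**Step 3: end of the proof of Theorem 2.** *We feed $g$ into the depth criterion.* Let $\varepsilon=g\,x^ns_n$ with $n=M-1$, a homogeneous element of $Y$. By Claim 4, $\varepsilon\notin N$ since $g\notin\mathfrak a$, and $\mathfrak n^K\varepsilon\subset N$ since $\mathfrak n^Kg\subset\mathfrak a$. By Lemma 3(c), $\operatorname{depth} gr_{\mathfrak m}(A)=0$, while $\dim A=d$ and $e=h+3$. Together with $k[u]/(u^4)$ for $d=0$ and the adjunction of variables, this proves Theorem 2. $\square$

**Remark on the type.** By Lemma 3(a) the rings built by the gluing construction have type exactly $h$. So in the theorem of Rossi and Valla the hypothesis $\tau<h$ cannot be relaxed to $\tau\le h$, even at the cost of weakening its conclusion to $\operatorname{depth} gr_{\mathfrak m}(A)\ge d-c$ for a constant $c$: for every $d\ge1$ the proof of Theorem 2 gives a ring of dimension $d$ with $e=h+3$, $\tau=h$ and depth $0$.
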